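# Semi-online bipartite matching: the optimal ratio $1-\delta e^{-\delta}$

Throughout, $f(x)=1-e^{-x}$. This function is increasing and strictly concave, with $f(0)=0$.

## 1. Instances, algorithms, reserve sets and the value of a predicted graph

**Definition (semi-online instance).** Let $\delta\in[0,1]$ and let $n$ be a positive integer with $\delta n$ an integer. An instance consists of a bipartite graph $G=(U,V,E)$ with $|U|=|V|=n$ that has a perfect matching, a partition $V=V_P\cup V_A$ with $|V_A|=\delta n$, and an arrival order of $V$. The *offline* side $U$ is known in advance. The *predicted* nodes $V_P$ and the *predicted graph* $H=G[U\cup V_P]$ are also known in advance and may be preprocessed. The *adversarial* nodes $V_A$, their edges, and the arrival order of all of $V$ (including the interleaving of $V_P$ with $V_A$) are unknown in advance. The only constraint on them is that $G$ has a perfect matching. Hence the offline maximum matching size is $\mathrm{OPT}=n$.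

**Definition (algorithm, competitive ratio).** The nodes of $V$ arrive one at a time. When a node arrives, its edges are revealed if not already known, and the algorithm must irrevocably match it to a currently unmatched neighbor in $U$ or leave it unmatched. The algorithm may be randomized, may draw real random numbers, and has unlimited computation. The adversary is oblivious: the instance is fixed before the algorithm draws its coins. Write $\mathrm{ALG}$ for the size of the matching produced. For fixed $\delta$, the competitive ratio is the infimum of $\mathbb E[\mathrm{ALG}]/\mathrm{OPT}$ over all instances (all $n$ with $\delta n$ integral, all $G$, partitions and orders). We write $c_n$ for the best guarantee on instances of size $n$, that is, the supremum over algorithms of the infimum of $\mathbb E[\mathrm{ALG}]/n$ over instances of size $n$.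

*Example.* Since $G$ has a perfect matching, $H$ has a matching saturating $V_P$. Fix one, match every arriving $V_P$ node by it, and ignore $V_A$. This produces exactly $(1-\delta)n$ edges on every instance, so its ratio is $1-\delta$. The whole subject is what can be gained on $V_A$.

*Example.* Let $n=2$, $\delta=1/2$, $U=\{u_1,u_2\}$, $V_P=\{v\}$, and let $v$ be adjacent to both offline nodes, so $H=K_{1,2}$. The single adversarial node must be adjacent to at least one $u_i$. We do not know to which, nor whether it comes before or after $v$.

From now on $H=(U,V_P,E_H)$ denotes a bipartite graph with a matching saturating $V_P$, with $|U|=n$ and $|V_P|=(1-\delta)n$.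

**Definition (reserve set).** A set $R\subseteq U$ is a reserve set if $U\setminus R$ can be perfectly matched to $V_P$ in $H$. So $|R|=\delta n$. The family of reserve sets is $\mathcal B(H)$, and
$$B(H)=\mathrm{conv}\{\mathbf 1_R: R\in\mathcal B(H)\}\subseteq[0,1]^U .$$
The points of $B(H)$ are exactly the vectors of marginals $q_u=\Pr[u\in R]$ of random reserve sets. Every $q\in B(H)$ satisfies $\sum_u q_u=\delta n$.

*Example.* For $K_{1,2}$ the reserve sets are $\{u_1\}$ and $\{u_2\}$, and $B(K_{1,2})=\{(t,1-t):0\le t\le1\}$.

*Example.* Let $H_0$ have $U=\{u_1,u_2,u_3\}$ and $V_P=\{v\}$ with $v$ adjacent to $u_1,u_2$ only, so $\delta=2/3$. The reserve sets are $\{u_1,u_3\}$ and $\{u_2,u_3\}$, and $B(H_0)=\{(t,1-t,1):0\le t\le 1\}$.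

Reserve sets enter twice. An algorithm that matches all of $V_P$ leaves a reserve set for $V_A$. And if a perfect matching of $G$ matches $V_A$ to $A\subseteq U$, then it matches $V_P$ to $U\setminus A$, so $A$ is a reserve set as well. The next number is the value of a game in which the algorithm picks marginals $q$, the adversary picks marginals $a$ for the partners of $V_A$, and each partner $u$ yields $f(q_u)$.

**Definition (value).**
$$\mathrm{val}(H)=\max_{q\in B(H)}\ \min_{a\in B(H)}\ \Psi(a,q),\qquad \Psi(a,q)=\sum_{u\in U}a_u f(q_u).$$
The maximum and minimum exist, since $\Psi$ is continuous and $B(H)$ is compact.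

*Example.* For $K_{1,2}$ with $q=(t,1-t)$, the minimum over $a=(s,1-s)$ of $sf(t)+(1-s)f(1-t)$ is $f(\min(t,1-t))$. So $\mathrm{val}(K_{1,2})=f(1/2)\approx0.3935$. For $H_0$ the same computation gives $\mathrm{val}(H_0)=f(1)+f(1/2)\approx1.0256$. For comparison, $n\delta f(\delta)$ equals $f(1/2)$ for $K_{1,2}$, but for $H_0$ it is $2f(2/3)\approx0.973$, strictly less than $\mathrm{val}(H_0)$.

**Definition (fractional version).** Here each arriving $v$ is assigned irrevocable values $x_{\{u,v\}}\ge0$ on its edges, subject to $\sum_u x_{\{u,v\}}\le1$ for each $v\in V$ and $\sum_v x_{\{u,v\}}\le 1$ for each $u\in U$. The objective $\sum_e x_e$ is compared with $\mathrm{OPT}$.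

*Example.* In $K_{1,2}$ the node $v$ may put $1/2$ on each of its edges, keeping half of each offline node free. An integral algorithm must decide.

## 2. How much of $V_A$ can be matched: the gap and the theorems

What is the best competitive ratio of a randomized integral algorithm, as a function of $\delta$? The source of the problem, "Semi-Online Bipartite Matching" (https://www.mit.edu/~vakilian/TTI-slides/svitkina.pdf), comes with three results.

1. There is a randomized algorithm with ratio $1-\delta+\delta^2(1-1/e)$.
2. No randomized algorithm has ratio better than $1-\delta e^{-\delta}$, up to $o(1)$ terms as $n\to\infty$.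
3. In the fractional version the optimal ratio is exactly $1-\delta e^{-\delta}$.

The problem is to close the gap between items 1 and 2. At $\delta=1/2$ the two numbers are about $0.658$ and $0.697$. The answer is that the upper bound is the truth: the optimal ratio is exactly
$$1-\delta+\delta f(\delta)=1-\delta e^{-\delta},$$
so, by item 3, integral and fractional algorithms have the same optimal ratio. Here are the precise statements.

**Theorem 1.** Let $\delta=a/b$ in lowest terms. For every $n$ with $\delta n$ integral (so $b\mid n$),
$$1-\delta e^{-\delta}\ \le\ c_n\ \le\ 1-\delta e^{-\delta}+\frac bn .$$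

**Theorem 2.**

1. For every $H$ there is a randomized algorithm with $\mathbb E[\mathrm{ALG}]\ge|V_P|+\mathrm{val}(H)$ on every instance with predicted graph $H$.
2. Let $kH$ be $k$ disjoint copies of $H$. No randomized algorithm guarantees more than $k(|V_P|+\mathrm{val}(H))+|U|$ on all instances with predicted graph $kH$, while the method of part 1 guarantees at least $k(|V_P|+\mathrm{val}(H))$.
3. $\mathrm{val}(H)\ge n\delta f(\delta)$, with equality if and only if $|S|\le(1-\delta)|N_H(S)|$ for all $S\subseteq V_P$.

In part 2, $U$ and $V_P$ are the node sets of one copy. In the example $H_0$, the set $S=\{v\}$ has $|S|=1>\frac13\cdot 2$, in agreement with the strict inequality computed above.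

## 3. $\delta=0$, $\delta=1$, and $n=2$ by hand

For $\delta=0$ everything is predicted, a perfect matching can be fixed in advance, and the ratio is $1=1-0\cdot e^{0}$.

For $\delta=1$ nothing is predicted. This is ordinary online bipartite matching, the only reserve set is $U$, and the formula gives $1-1/e$. We recall the algorithm **Ranking**: draw independent uniform ranks in $[0,1]$ for the offline nodes, and match each arriving node to its available neighbor of smallest rank. The classical theorem on Ranking says that its expected size is at least $(1-1/e)$ times the maximum matching size, on every bipartite graph and for every arrival order. Section 5 will reprove this for graphs with a perfect matching as its case $\delta=1$.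

Now take $n=2$ and $\delta=1/2$. If $v\in V_P$ has only one neighbor, the reserve set is forced to be the other offline node. The perfect matching of $G$ must match the adversarial node to it, so matching along it gives size $2$. If $H=K_{1,2}$, choose the partner of $v$ uniformly at random and reserve the other node $r$ for $V_A$. The adversarial node has some neighbor $u_i$, and $r=u_i$ with probability $1/2$, so $\mathbb E[\mathrm{ALG}]\ge 3/2$. Conversely, let $v$ arrive first, and let the adversarial node be adjacent only to a uniformly random $u_i$. If the algorithm matches $v$, then $u_i$ is still free with probability $1/2$; if it leaves $v$ unmatched, it gets at most $1$. So no algorithm has expectation above $3/2$ on this random instance, hence none does on all fixed instances. Thus $c_2=3/4$ at $\delta=1/2$, which lies between $1-\frac12e^{-1/2}\approx0.697$ and $0.697+\frac22$. The loss $e^{-\delta}$ is therefore a large-$n$ effect: it needs many adversarial nodes confusing each other.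

## 4. Ranking as a black box on a reserve set, and where it stops

The sensible first approach is to sample a reserve set $R$ with marginals $q$, match $V_P$ to $U\setminus R$, and run Ranking for $V_A$ on $R$. Let $A$ be the set of partners of $V_A$ in a perfect matching of $G$. The graph between $R$ and $V_A$ has a matching of size at least $|A\cap R|$, so Ranking matches in expectation at least
$$(1-1/e)\,\mathbb E|A\cap R|=(1-1/e)\sum_{u\in A}q_u$$
nodes of $V_A$. Choose $q=p$ minimizing $\sum_u q_u^2$ over $B(H)$. First-order optimality gives $\sum_u p_u(a_u-p_u)\ge0$ for every $a\in B(H)$. Taking $a=\mathbf 1_A$ and using Cauchy–Schwarz with $\sum_u p_u=\delta n$,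
$$\sum_{u\in A}p_u\ \ge\ \sum_u p_u^2\ \ge\ \frac{(\delta n)^2}{n}=\delta^2n .$$
Together with the $(1-\delta)n$ nodes of $V_P$, this is the ratio $1-\delta+\delta^2(1-1/e)$ of item 1.

The loss is visible: we applied the factor $1-1/e$ to the pairs whose offline end lies in $R$. But when only part of $A$ is reserved, there are more nodes of $V_A$ than reserved partners, and a node whose own partner is missing can still be matched to another reserved node. We would like $u\in A$ to contribute $f(q_u)$ instead of $q_uf(1)$; by concavity of $f$, $f(q)\ge qf(1)$ on $[0,1]$.

A better analysis alone cannot achieve this, because the marginals alone do not determine enough. Take $k$ copies of $K_{1,2}$, call the offline nodes of copy $i$ left and right, and let $R$ be all left nodes or all right nodes, with probability $1/2$ each. All marginals equal $\delta=1/2$. Let $V_P$ arrive first. Then let $V_A=\{v_1,\dots,v_k\}$, where $v_t$ is adjacent to the left nodes $\pi(t),\dots,\pi(k)$ for a uniformly random ordering $\pi$ of the left nodes. If $R$ is the right side, no adversarial node can be matched. If $R$ is the left side, inequality (8) of Section 10, with $s=k$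 and $\rho=1$, shows that *every* online rule matches in expectation at most $k(1-1/e)+1$ of them. So some fixed ordering leaves this choice of $R$ with at most
$$k+\tfrac12\big(k(1-1/e)+1\big),$$
out of $n=2k$. As $k\to\infty$ the ratio is $\frac12+\frac14(1-1/e)$, exactly item 1.

The culprit is positive correlation: the reserved nodes come all together or not at all. In this example an independent choice in each copy is the cure. In a general $H$ independence is not available, since already in one copy of $K_{1,2}$ independent membership would produce $R=\emptyset$ with probability $1/4$, and this is not a reserve set. So we need a substitute for independence that reserve sets of an arbitrary $H$ can satisfy, with prescribed marginals. The next section finds out which substitute is needed.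

## 5. Ranking with ranks in $[1-q_u,1]$, and the inequality it needs

Suppose memberships in $R$ *were* independent. We could draw $\tau_u$ uniform on $[0,1]$ and put $u$ into $R$ iff $\tau_u\ge1-q_u$. Then $u\in R$ has probability $q_u$, and given $u\in R$ the rank is uniform on $[1-q_u,1]$. It is Ranking in which $V_P$ has taken the nodes of smallest rank. This suggests the rank distribution. The following lemma states the substitute for independence.

**Lemma 3.** For every $q\in B(H)$ there is a distribution on $R\in\mathcal B(H)$ with $\Pr[u\in R]=q_u$ for all $u$, such that for every $u$ and every nondecreasing $g:2^{U\setminus u}\to\mathbb R$,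
$$\mathbb E[\mathbf 1_{u\in R}\,g(R\setminus u)]\le q_u\,\mathbb E[g(R\setminus u)].\tag{1}$$

In words: learning that $u$ is reserved can only make the rest of the reserve set smaller on average, measured by any monotone test. In $K_{1,2}$ this is clear: if $u_1\in R$ then $R\setminus u_1=\emptyset$, so the left side is $q_{u_1}g(\emptyset)$. The all-left-or-all-right law of Section 4 violates (1): with $u$ a left node and $g$ the number of other reserved left nodes, the left side is $\frac12(k-1)$ and the right side $\frac14(k-1)$. We use Lemma 3 now and prove it in Sections 6–8.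

**Algorithm $\mathcal A_q$.** Let $q\in B(H)$. Sample $R$ from Lemma 3 and fix a perfect matching $M_R$ between $U\setminus R$ and $V_P$. Independently of $R$ and of each other, draw $\tau_u$ uniform on $[1-q_u,1]$ for each $u\in U$. When $v\in V_P$ arrives, match it by $M_R$. When $v\in V_A$ arrives, match it to its unmatched neighbor in $R$ with smallest $\tau$, if there is one; ties are broken by a fixed order on $U$.

The algorithm is valid for every interleaving, because $V_P$ uses only $U\setminus R$ and $V_A$ uses only $R$. For $\delta=1$ we have $q=\mathbf 1$ and $\mathcal A_q$ is Ranking.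

**Proposition 4.** Let $G$ be any instance with predicted graph $H$, and let $A\subseteq U$ be the set of partners of $V_A$ in some perfect matching of $G$. Then $A\in\mathcal B(H)$ and
$$\mathbb E|\mathcal A_q|\ \ge\ |V_P|+\sum_{u\in A}f(q_u).$$

*Proof.* The perfect matching matches $U\setminus A$ to $V_P$, so $A\in\mathcal B(H)$. The algorithm matches all of $V_P$. It remains to bound the expected number of matched nodes in $V_A$.

**Step 1: split each matched edge into two shares.** The purpose is to reduce the claim to a statement about one pair. When $v'\in V_A$ is matched to $w$, set $\alpha_w=e^{\tau_w-1}$ and $\beta_{v'}=1-e^{\tau_w-1}$. All other $\alpha,\beta$ are $0$. Since $\tau_w\le1$, all shares are nonnegative, and the two shares of an edge add to $1$. The number of matched $V_A$ nodes is the sum of all shares, hence at least $\sum(\alpha_u+\beta_v)$ over the pairs of $u\in A$ and its partner $v\in V_A$ in the perfect matching. So it suffices to show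
$$\mathbb E[\alpha_u+\beta_v]\ge f(q_u)\tag{2}$$
for each such pair. Fix the pair and write $q=q_u$ for the number. If $q=0$ then (2) is trivial, so let $q>0$.

**Step 2: more offline nodes are never worse.** We need this to compare the run with and without $u$. For fixed $\tau$ and $S\subseteq U$, run the greedy rule (smallest $\tau$, same tie-breaking) on the arriving $V_A$ nodes with offline set $S$. Let $S\subseteq S'$. We claim that at all times the available set of the $S'$-run contains that of the $S$-run. It holds at the start. Suppose it holds when $v'$ arrives. If the $S'$-run picks $w'$ and $w'$ is available in the $S$-run, then $w'$ is the first choice in the larger available set, hence also in the smaller one, so both runs pick $w'$. If $w'$ is not available in the $S$-run, removing it from the larger set keeps the containment, and whatever the $S$-run removes does no harm. If the $S'$-run picks nothing, $v'$ has no available neighbor there, hence none in the $S$-run.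

**Step 3: the threshold $T$.** Let $T\in[0,1]$ be the $\tau$-value of the partner of $v$ in the run on $R\setminus u$, and $T=1$ if $v$ is unmatched there. Three facts are needed.

First, for fixed $(\tau_w)_{w\ne u}$, $T$ is a nonincreasing function of the set $R\setminus u$. Indeed, by Step 2 a larger set gives $v$ a larger set of available neighbors on arrival. Also, $T$ does not depend on $\tau_u$.

Second,
$$\beta_v\ge1-e^{T-1}.\tag{3}$$
If $v$ is unmatched in the run on $R\setminus u$, the right side is $0$. Otherwise, since $R\supseteq R\setminus u$, Step 2 shows that in the actual run $v$ is matched to a node of $\tau$-value at most $T$.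

Third, *if $u\in R$ and $\tau_u<T$, then $u$ gets matched.* Suppose $u$ is not matched before $v$ arrives. Then no choice so far was affected by the presence of $u$, so the run coincides with the run on $R\setminus u$. When $v$ arrives, it sees its neighbor $u$ available, and every other available neighbor has $\tau$-value at least $T>\tau_u$. So $v$ takes $u$.

**Step 4: compute, using (1) once.** The rank $\tau_u$ is uniform on $[1-q,1]$ and independent of $R$ and of the other ranks, hence of $(\mathbf 1_{u\in R},T)$. By the third fact,
$$\mathbb E[\alpha_u]\ \ge\ \mathbb E\Big[\mathbf 1_{u\in R}\,\frac1q\int_{1-q}^{\max(T,1-q)}e^{t-1}\,dt\Big]=\frac1q\,\mathbb E\big[\mathbf 1_{u\in R}\,\varphi(T)\big],\qquad \varphi(T)=e^{\max(T,1-q)-1}-e^{-q}.$$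
Here $\varphi$ is nondecreasing. If membership of $u$ were independent of $R\setminus u$, the right side would equal $\mathbb E[\varphi(T)]$. Inequality (1) gives just the direction needed. Fix $(\tau_w)_{w\ne u}$, which is independent of $R$. Then $\varphi(T)$ is a nonincreasing function of $R\setminus u$, and (1) with $g=-\varphi(T)$ gives $\mathbb E[\mathbf 1_{u\in R}\varphi(T)]\ge q\,\mathbb E[\varphi(T)]$. Averaging over the ranks, $\mathbb E[\alpha_u]\ge\mathbb E[\varphi(T)]$. With (3),
$$\mathbb E[\alpha_u+\beta_v]\ \ge\ \mathbb E\big[e^{\max(T,1-q)-1}-e^{-q}+1-e^{T-1}\big]\ \ge\ 1-e^{-q},$$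
because $\max(T,1-q)\ge T$. This is (2). $\blacksquare$

**Proof of Theorem 2(1), given Lemma 3.** Let $q^*$ attain the maximum in $\mathrm{val}(H)$. On every instance with predicted graph $H$, Proposition 4 gives $\mathbb E|\mathcal A_{q^*}|\ge|V_P|+\Psi(\mathbf 1_A,q^*)\ge|V_P|+\mathrm{val}(H)$, since $\mathbf 1_A\in B(H)$. $\blacksquare$

## 6. Measures given by squared determinants

To prove Lemma 3 we need random sets with strong negative dependence, supported on the sets perfectly matchable to $V_P$. Determinants know about perfect matchings, which suggests the following class.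

**Definition (the class $\mathcal D$).** A probability measure $\mu$ on the $k$-subsets $W$ of a finite set $E$ is in $\mathcal D$ if
$$\mu(W)=\det(X_W)^2/Z$$
for a real $k\times E$ matrix $X$ of rank $k$, where $X_W$ is the submatrix on the columns in $W$. By the Cauchy–Binet formula $Z=\sum_W\det(X_W)^2=\det(XX^T)$. For $k=0$, $\mu$ is the point mass on $\emptyset$. We write $x_e$ for the column of $e$.

*Example.* Let $k=2$, $E=\{1,2,3\}$, with columns $(1,0)^T,(0,1)^T,(1,1)^T$. The three $2\times2$ determinants are $\pm1$, so $W$ is uniform on the three pairs. Here $\Pr[1\in W]=\frac23$ and $\Pr[1,2\in W]=\frac13\le\frac49$.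

**Lemma 5.** Let $\mu\in\mathcal D$ on $E$.

1. If $\Pr[e\notin W]>0$, the law of $W$ given $e\notin W$, on $E\setminus e$, is in $\mathcal D$. If $\Pr[e\in W]>0$, the law of $W\setminus e$ given $e\in W$, on $E\setminus e$, is in $\mathcal D$.
2. For distinct $e,e'$, $\mathrm{Cov}(\mathbf 1_{e\in W},\mathbf 1_{e'\in W})\le0$. In particular, if $0<\Pr[u\in W]<1$ and $e\neq u$, then $\Pr[e\in W\mid u\in W]\le\Pr[e\in W\mid u\notin W]$.

*Proof.* We use that multiplying $X$ on the left by an invertible matrix multiplies all $\det(X_W)^2$ by the same constant, so it does not change $\mu$. The case $k=0$ is trivial; let $k\ge1$.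

**Part 1, deletion.** Conditioning on $e\notin W$ deletes the column $e$. The rank stays $k$, since some $W\not\ni e$ has $\det X_W\ne0$.

**Part 1, contraction.** If $e\in W$ has positive probability, then $x_e\ne0$, and after a left multiplication $x_e$ is the first unit vector. Expanding along this column, $\det X_W=\pm\det X'_{W\setminus e}$ for $W\ni e$, where $X'$ is $X$ without row $1$ and column $e$. Some such determinant is nonzero, so $X'$ has rank $k-1$, and the conditional law of $W\setminus e$ is the measure of $X'$.

**Part 2.** The matrix $XX^T$ is positive definite. Multiplying by $(XX^T)^{-1/2}$ we may assume $XX^T=I$, so $Z=1$. By Cauchy–Binet for $X$ without column $e$,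
$$\Pr[e\notin W]=\det(I-x_ex_e^T)=1-|x_e|^2 .$$
In the same way, using $\det(I-MM^T)=\det(I_2-M^TM)$ for the $k\times2$ matrix $M$ with columns $x_e,x_{e'}$,
$$\Pr[e,e'\notin W]=\det(I-x_ex_e^T-x_{e'}x_{e'}^T)=(1-|x_e|^2)(1-|x_{e'}|^2)-\langle x_e,x_{e'}\rangle^2 .$$
This is at most $\Pr[e\notin W]\Pr[e'\notin W]$. So the indicators of $e\notin W$ and $e'\notin W$ have nonpositive covariance, and the covariance of $\mathbf 1_{e\in W}$ and $\mathbf 1_{e'\in W}$ is the same number. Finally, $\Pr[e,u\in W]\le\Pr[e\in W]\Pr[u\in W]$ says $\Pr[e\mid u\in W]\le\Pr[e]$, and since $\Pr[e]$ is a convex combination of $\Pr[e\mid u\in W]$ and $\Pr[e\mid u\notin W]$, the second of these is at least $\Pr[e]$. $\blacksquare$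

## 7. From pairs to one element against all the rest

Pairwise negative correlation is not yet (1), where $g$ is an arbitrary monotone function of all other elements. The passage from pairs to monotone functions is the Feder–Mihail argument. It uses exactly the two properties of Lemma 5 and the fact that $|W|$ is constant. We write $u,\bar u$ for the events $u\in W$, $u\notin W$, and similarly $e,\bar e$.

**Lemma 6.** If $\mu\in\mathcal D$ on $E$, $0<\Pr[u\in W]<1$ and $h$ is nondecreasing on $2^{E\setminus u}$, then
$$\mathbb E[h(W\setminus u)\mid u]\le\mathbb E[h(W\setminus u)\mid\bar u].$$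

*Proof.* Induction on $|E|$. We write $h$ for $h(W\setminus u)$.

**Case 1: $\Pr[e\mid u]\in\{0,1\}$ for all $e\ne u$.** (This includes $|E|=1$.) Given $u$, the set $W\setminus u$ is a fixed set $T$. For $e\in T$, Lemma 5 gives $1=\Pr[e\mid u]\le\Pr[e\mid\bar u]$. So given $\bar u$ we have $W\supseteq T$ almost surely, and $h(W\setminus u)\ge h(T)$.

**Case 2: otherwise.** The purpose is to find an element $e$ on which to condition so that both effects of $u$, on $e$ and on the rest, point the same way. Given $u$, the sum $\sum_{e\ne u}\mathbf 1_{e\in W}=k-1$ is constant, so
$$\sum_{e\ne u}\mathrm{Cov}(\mathbf 1_{e\in W},h\mid u)=0 .$$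
Terms with $\Pr[e\mid u]\in\{0,1\}$ vanish, and in this case there is at least one other term. So some $e$ has $0<\Pr[e\mid u]<1$ and $\mathrm{Cov}(\mathbf 1_{e\in W},h\mid u)\ge0$, which means
$$X:=\mathbb E[h\mid u,e]\ \ge\ Y:=\mathbb E[h\mid u,\bar e].$$
Put $s=\Pr[e\mid u]$ and $s'=\Pr[e\mid\bar u]$. By Lemma 5, $s\le s'$, so $s'>0$.

Condition on $e$. Both $u$ and $\bar u$ keep positive probability, since $s,s'>0$. The conditional law of $W\setminus e$ is in $\mathcal D$ on the smaller set $E\setminus e$, and $S\mapsto h(S\cup e)$ is nondecreasing on $2^{E\setminus\{e,u\}}$. By induction $X\le\mathbb E[h\mid\bar u,e]$. If $s'<1$, condition on $\bar e$: now $1-s>0$ and $1-s'>0$, and induction gives $Y\le\mathbb E[h\mid\bar u,\bar e]$. Hence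
$$\mathbb E[h\mid u]=sX+(1-s)Y\ \le\ s'X+(1-s')Y\ \le\ s'\,\mathbb E[h\mid\bar u,e]+(1-s')\,\mathbb E[h\mid\bar u,\bar e]=\mathbb E[h\mid\bar u],$$
where the first inequality uses $X\ge Y$ and $s\le s'$. If $s'=1$, the terms with factor $1-s'$ are absent and only the bound on $X$ is used. $\blacksquare$

## 8. Reserve sets with prescribed marginals

We now prove Lemma 3. Two things remain: a measure in $\mathcal D$ with the right support, and enough freedom to hit a given $q$.

**Step 1: the support.** Let $X$ have rows $V_P$ and columns $U$, with algebraically independent real entries at the edges of $H$ and $0$ elsewhere. (If $V_P=\emptyset$, then $W=\emptyset$ always and $R=U$; determinants of empty matrices are $1$.) In the Leibniz expansion of $\det X_W$ with $|W|=|V_P|$, the nonzero terms correspond to the perfect matchings between $W$ and $V_P$, and distinct matchings give distinct monomials. So $\det X_W\ne0$ iff $W$ is perfectly matchable to $V_P$, that is, iff $U\setminus W\in\mathcal B(H)$. In particular $X$ has rank $|V_P|$. For $\lambda\in\mathbb R^U_{>0}$ let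
$$\mu_\lambda(W)\propto\det(X_W)^2\prod_{u\in W}\lambda_u .$$
This is in $\mathcal D$: scale column $u$ by $\sqrt{\lambda_u}$.

*Example.* For $K_{1,2}$ with $X=(x_1,x_2)$ and $0<t<1$, take $\lambda_{u_1}=(1-t)/x_1^2$ and $\lambda_{u_2}=t/x_2^2$. Then $W=\{u_1\}$ has probability $1-t$, so $R=U\setminus W$ has marginals $(t,1-t)$.

**Step 2: every $q$ in the relative interior of $B(H)$ is the marginal vector of $R=U\setminus W$ for some $\mu_\lambda$.** Put $w_R=\det(X_{U\setminus R})^2>0$ for $R\in\mathcal B(H)$. We find the measure by minimizing a relative entropy.

First, some distribution on $\mathcal B(H)$ with mean $q$ has full support. Let $\beta$ be the average of all $\mathbf 1_R$, $R\in\mathcal B(H)$. For small $\varepsilon>0$ the point $q+\varepsilon(q-\beta)$ is still in $B(H)$, and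
$$q=\frac1{1+\varepsilon}\big(q+\varepsilon(q-\beta)\big)+\frac{\varepsilon}{1+\varepsilon}\beta$$
is a convex combination of the $\mathbf 1_R$ with all coefficients positive. Call it $\nu^\circ$.

Next, let $\nu$ minimize the continuous function $\sum_R\nu_R\log(\nu_R/w_R)$ (with $0\log0=0$) over the compact set of distributions on $\mathcal B(H)$ with mean $q$. Then $\nu$ has full support. Otherwise move to $(1-\theta)\nu+\theta\nu^\circ$, which is feasible. Each coordinate with $\nu_R=0$ changes the objective by $\theta\nu^\circ_R\log(\theta\nu^\circ_R/w_R)$, which is of order $\theta\log\theta$, while the other coordinates change it by $O(\theta)$. For small $\theta>0$ the objective decreases, a contradiction.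

So at $\nu$ the sign constraints are inactive, and the gradient, with entries $\log(\nu_R/w_R)+1$, is orthogonal to all directions preserving $\sum_R\nu_R$ and $\sum_{R\ni u}\nu_R$ for each $u$. It is therefore a linear combination of these constraints:
$$\log(\nu_R/w_R)=c+\sum_{u\in R}\theta_u .$$
With $W=U\setminus R$ we have $\sum_{u\in R}\theta_u=\sum_{u\in U}\theta_u-\sum_{u\in W}\theta_u$. Hence $\nu_R\propto\det(X_W)^2\prod_{u\in W}e^{-\theta_u}$, which is $\mu_\lambda$ with $\lambda_u=e^{-\theta_u}$.

**Step 3: inequality (1) for such $\nu$.** If $q_u=0$ both sides of (1) are $0$; if $q_u=1$ they are equal. Let $0<q_u<1$ and let $g$ be nondecreasing. The set $R\setminus u$ is the complement of $W\setminus u$ in $U\setminus u$, so $h(W\setminus u):=-g(R\setminus u)$ is nondecreasing in $W\setminus u$. By Lemma 6,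
$$\mathbb E[g\mid u\in R]=-\mathbb E[h\mid u\notin W]\ \le\ -\mathbb E[h\mid u\in W]=\mathbb E[g\mid u\notin R].$$
Since $\mathbb E[g]=q_u\mathbb E[g\mid u\in R]+(1-q_u)\mathbb E[g\mid u\notin R]$, it follows that $\mathbb E[g\mid u\in R]\le\mathbb E[g]$. Multiplying by $q_u$ gives (1).

**Step 4: general $q\in B(H)$.** Take points $q^{(i)}\to q$ in the relative interior, and a limit point of the corresponding distributions, which lie in a compact simplex. For each fixed $u$ and $g$, the marginals and both sides of (1) are continuous in the distribution, so they pass to the limit. This proves Lemma 3, and with it Theorem 2(1). $\blacksquare$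

## 9. $\mathrm{val}(H)\ge n\delta f(\delta)$ and the lower bound

We need good marginals when $\delta\mathbf 1$ may not be in $B(H)$. In Section 4 we minimized $\sum q_u^2$; now we choose the convex function whose derivative is $f$.

**Proposition 7.** $\mathrm{val}(H)\ge n\delta f(\delta)$, with strict inequality if $\delta\mathbf 1\notin B(H)$.

*Proof.* Let $F(x)=x+e^{-x}$. It is convex and $F'=f$. Let $p\in B(H)$ minimize $\sum_uF(p_u)$. First-order optimality gives $\sum_uf(p_u)(a_u-p_u)\ge0$ for all $a\in B(H)$. Hence
$$\mathrm{val}(H)\ \ge\ \min_{a\in B(H)}\sum_ua_uf(p_u)\ \ge\ \sum_up_uf(p_u).$$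
The function $xf(x)$ has second derivative $(2-x)e^{-x}>0$ on $[0,1]$, so it is strictly convex there. Since $\sum_up_u=\delta n$, Jensen's inequality gives $\sum_up_uf(p_u)\ge n\delta f(\delta)$, strictly if $p\ne\delta\mathbf 1$. If $\delta\mathbf 1\notin B(H)$ then $p\neq\delta\mathbf 1$. $\blacksquare$

**Lower bound in Theorem 1.** The predicted graph is known in advance, so the algorithm can use the $q^*$ of that graph. By Theorem 2(1) and Proposition 7, on every instance of size $n$,
$$\mathbb E[\mathrm{ALG}]\ge(1-\delta)n+n\delta(1-e^{-\delta})=n(1-\delta e^{-\delta}).\qquad\blacksquare$$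

## 10. Triangular instances on $kH$

For the upper bounds we must defeat algorithms that need not be of the form $\mathcal A_q$. The plan is to give each offline type $u$ its own triangular graph on many copies of $u$, so that the algorithm cannot tell which copies stay useful.

**Proposition 8.** Let $a\in B(H)$. For every randomized algorithm and every $k$ there is an instance with predicted graph $kH$ on which
$$\mathbb E[\mathrm{ALG}]\ \le\ k\Big(|V_P|+\max_{q\in B(H)}\sum_ua_uf(q_u)\Big)+|U| .$$

*Proof.* We bound the expectation over a random instance that is independent of the algorithm's coins. Some fixed instance then satisfies the same bound.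

**Step 1: the random instance.** All of $V_P(kH)$ arrives first, in a fixed order. For each copy $i$ draw independently $A_i\in\mathcal B(H)$ with $\mathbb E\mathbf 1_{A_i}=a$. For $u\in U$ let $S_u$ be the set of copies of the node $u$ lying in copies $i$ with $u\in A_i$, let $s_u=|S_u|$, and let $\pi_u$ be an independent uniformly random ordering of $S_u$. The nodes of $V_A$ arrive type by type, in a fixed order of types. For each $u$ they are $v_1,\dots,v_{s_u}$, where $v_t$ is adjacent to exactly $\pi_u(t),\dots,\pi_u(s_u)$. Matching $v_t$ to $\pi_u(t)$, and $V_P$ in copy $i$ to the complement of $A_i$, gives a perfect matching. Also $|V_A|=\sum_i|A_i|=k(|U|-|V_P|)$, as required.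

**Step 2: reduce to an algorithm that leaves a reserve set.** Let $W$ be the set of offline nodes the algorithm uses for $V_P(kH)$; it may have left some of $V_P$ unmatched. Enlarge its matching on $V_P(kH)$ by augmenting paths to one that saturates $V_P(kH)$. Augmenting keeps covered vertices covered, so we get, by a fixed rule, a set $W'\supseteq W$ perfectly matchable to $V_P(kH)$. Let $R$ be the complement of $W'$ and $R_i\in\mathcal B(H)$ its part in copy $i$. Let $N$ be the number of $V_A$ nodes matched into $R$. A $V_A$ node matched outside $R$ uses a node of $W'\setminus W$, so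
$$\mathrm{ALG}\ \le\ |W|+|W'\setminus W|+N=k|V_P|+N .\tag{4}$$
Since $V_P(kH)$ arrives first and its graph is fixed, $R$ depends only on the coins. So $R$ is independent of all $A_i$ and $\pi_u$.

**Step 3: one type, a linear constraint.** Fix the coins, all $A_i$, and $\pi_{u'}$ for $u'\ne u$. Only $\pi_u$ is random. Let $s=s_u\ge1$, $\rho=|R\cap S_u|/s$, and $\mu_t=\Pr[v_t\text{ is matched into }R]$. When $v_t$ arrives, the algorithm has seen only $\pi_u(1),\dots,\pi_u(t-1)$ of the ordering $\pi_u$, so the node chosen by $v_t$ is a function of these. Given them, the rest of $\pi_u$ is a uniformly random ordering, so the chosen node, which is one of $\pi_u(t),\dots,\pi_u(s)$, is equally likely to be in each of these $s-t+1$ positions. Hence for every $j\ge t$,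
$$\Pr[v_t\text{ matched to }\pi_u(j)\in R]=\frac{\mu_t}{s-t+1}.$$
Take $j=s$. For different $t$ these events are disjoint, since $\pi_u(s)$ is matched at most once, and they are contained in $\{\pi_u(s)\in R\}$. Therefore
$$\sum_{t=1}^s\frac{\mu_t}{s-t+1}\ \le\ \Pr[\pi_u(s)\in R]=\rho .\tag{5}$$

*Example.* Let $s=2$ with both nodes in $R$. A greedy algorithm has $\mu_1=1$, and $v_2$ is matched iff $v_1$ did not take $\pi_u(2)$, so $\mu_2=\frac12$. Constraint (5) reads $\frac12+\frac12\le1$ and is tight.

**Step 4: one type, the bound.** We maximize $\sum\mu_t$ under (5) and $0\le\mu_t\le1$ with a multiplier. Let $\lambda=se^{-\rho}\in(0,s]$. Writing $1=\frac{\lambda}{s-t+1}+\big(1-\frac\lambda{s-t+1}\big)$ and substituting $m=s-t+1$,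
$$\sum_{t=1}^s\mu_t\ \le\ \lambda\rho+\sum_{m=1}^s\Big(1-\frac\lambda m\Big)^+ .\tag{6}$$
The function $\psi(x)=(1-\lambda/x)^+$ is nondecreasing on $(0,\infty)$, vanishes for $x\le\lambda$, and is at most $1$. So $\psi(m)\le\int_m^{m+1}\psi$ for $m\le s-1$, while $\psi(s)\le1$. Hence
$$\sum_{m=1}^s\psi(m)\ \le\ \int_\lambda^s\Big(1-\frac\lambda x\Big)dx+1=s-\lambda-\lambda\log\frac s\lambda+1=s-\lambda-\lambda\rho+1 .\tag{7}$$
Combining (6) and (7),
$$\sum_{t=1}^s\mu_t\ \le\ s-\lambda+1=sf(\rho)+1 .\tag{8}$$

This argument only used that the set $R$ of usable nodes is fixed before $\pi_u$ is drawn, which is also the situation in Section 4.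

**Step 5: average over the $A_i$.** Keep the coins, hence $R$, fixed. Put $q=\frac1k\sum_i\mathbf 1_{R_i}\in B(H)$ and $r_u=|R\cap S_u|$. Since a copy $i$ counts for $s_u$ iff $u\in A_i$, and for $r_u$ iff moreover $u\in R_i$,
$$\mathbb E[s_u]=ka_u,\qquad \mathbb E[r_u]=\sum_ia_u\mathbf 1_{u\in R_i}=ka_uq_u .$$
If $a_u=0$, then $s_u=0$ always and type $u$ contributes nothing. If $a_u>0$, apply Jensen's inequality to the concave $f$ with the probability weights proportional to $s_u$ (outcomes with $s_u=0$ get weight $0$):
$$\mathbb E\Big[s_uf\Big(\frac{r_u}{s_u}\Big)\mathbf 1_{s_u>0}\Big]\ \le\ \mathbb E[s_u]\,f\Big(\frac{\mathbb E[r_u]}{\mathbb E[s_u]}\Big)=ka_uf(q_u).$$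
With (8), the expected number of $V_A$ nodes of type $u$ matched into $R$ is at most $ka_uf(q_u)+1$. Summing over $u$,
$$\mathbb E[N\mid\text{coins}]\ \le\ k\sum_ua_uf(q_u)+|U|\ \le\ k\max_{q'\in B(H)}\sum_ua_uf(q'_u)+|U| .$$
The last bound no longer depends on the coins. Average over them and use (4). $\blacksquare$

## 11. Optimality on $kH$, the bound $b/n$, and the equality case

**Proof of Theorem 2(2).** For the upper bound, the adversary must choose $a$ before knowing $q$. The function $\Psi(a,q)=\sum_ua_uf(q_u)$ is linear in $a$, concave in $q$, and continuous on the compact convex set $B(H)\times B(H)$. By the von Neumann–Sion minimax theorem,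
$$\min_{a\in B(H)}\max_{q\in B(H)}\Psi(a,q)=\max_{q\in B(H)}\min_{a\in B(H)}\Psi(a,q)=\mathrm{val}(H),$$
so there is $a^*\in B(H)$ with $\max_q\Psi(a^*,q)=\mathrm{val}(H)$. Proposition 8 with $a=a^*$ gives, for every algorithm, an instance with $\mathbb E[\mathrm{ALG}]\le k(|V_P|+\mathrm{val}(H))+|U|$.

For the guarantee, the reserve sets of $kH$ are the unions of one reserve set per copy. So $(q^*,\dots,q^*)\in B(kH)$, where $q^*$ attains $\mathrm{val}(H)$, and the set $A$ of Proposition 4 is a union of reserve sets $A_i$ of the copies. Running $\mathcal A_{(q^*,\dots,q^*)}$, Proposition 4 gives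
$$\mathbb E[\mathrm{ALG}]\ge k|V_P|+\sum_{i=1}^k\Psi(\mathbf 1_{A_i},q^*)\ge k|V_P|+k\,\mathrm{val}(H).\qquad\blacksquare$$

The single graph $K_{1,2}$ shows why copies are needed: by Section 3 the best guarantee on $K_{1,2}$ itself is $\frac32$, more than $|V_P|+\mathrm{val}(K_{1,2})\approx1.39$.

**Upper bound in Theorem 1.** Let $\delta=a/b$ in lowest terms, $n=kb$, and let $H=K_{b-a,b}$ with $|V_P|=b-a$ and $|U|=b$. Every $a$-subset of $U$ is a reserve set, and averaging over all of them gives $\delta\mathbf 1\in B(H)$. For $q\in B(H)$, concavity of $f$ and $\sum_uq_u=\delta b$ give $\sum_u\delta f(q_u)\le b\,\delta f(\delta)$. Proposition 8 with the vector $\delta\mathbf 1$ in the role of $a$ yields, for every algorithm, an instance of size $n=kb$ with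
$$\mathbb E[\mathrm{ALG}]\ \le\ kb(1-\delta)+kb\,\delta f(\delta)+b=n(1-\delta e^{-\delta})+b .$$
Hence $c_n\le1-\delta e^{-\delta}+b/n$. Together with Section 9 this proves Theorem 1. Letting $n\to\infty$ along multiples of $b$, the infimum of $c_n$ over all $n$ is exactly $1-\delta e^{-\delta}$. This is the optimal ratio: the algorithm of Section 9 attains it for every $n$, and no algorithm has a larger ratio. $\blacksquare$

**Proof of Theorem 2(3).** The inequality, strict when $\delta\mathbf 1\notin B(H)$, is Proposition 7.

**Step 1: equality when $\delta\mathbf 1\in B(H)$.** For every $q\in B(H)$, using $a=\delta\mathbf 1$ and Jensen's inequality with $\sum_uq_u=\delta n$,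
$$\min_{a\in B(H)}\Psi(a,q)\ \le\ \sum_u\delta f(q_u)\ \le\ n\delta f(\delta).$$
So $\mathrm{val}(H)\le n\delta f(\delta)$, and equality holds. Thus equality holds iff $\delta\mathbf 1\in B(H)$, and it remains to recognize this condition.

**Step 2: $\delta\mathbf 1\in B(H)$ as a fractional matching.** Passing to complements, $\delta\mathbf 1\in B(H)$ iff $(1-\delta)\mathbf 1$ is a convex combination of indicators of sets $W\subseteq U$ perfectly matchable to $V_P$. The polytope
$$\Big\{x\in\mathbb R^{E_H}_{\ge0}:\ \sum_ux_{uv}=1\ \ \forall v\in V_P,\quad \sum_vx_{uv}\le1\ \ \forall u\in U\Big\}$$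
is integral, since the incidence matrix of a bipartite graph is totally unimodular. Its integral points are the matchings saturating $V_P$, and the vector $\big(\sum_vx_{uv}\big)_u$ of such a point is the indicator of the matched set $W$. So $\delta\mathbf 1\in B(H)$ iff there is $x\ge0$ on $E_H$ with
$$\sum_ux_{uv}=1\ \ \forall v\in V_P,\qquad \sum_vx_{uv}=1-\delta\ \ \forall u\in U .$$
In one direction, average the matchings along the convex combination. In the other, decompose $x$, which lies in the polytope because $1-\delta\le1$, into integral points. The total load is $|V_P|=(1-\delta)n$ over $n$ nodes, so "$=1-\delta$ for all $u$" may be replaced by "$\le1-\delta$ for all $u$".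

**Step 3: min cuts.** Build a network with arcs from a source to each $v\in V_P$ of capacity $1$, from $v$ to $u$ of infinite capacity for each edge of $H$, and from each $u\in U$ to a sink of capacity $1-\delta$. The required $x$ is a flow of value $|V_P|$. By max-flow min-cut it exists iff every cut has capacity at least $|V_P|$. A finite cut with $S\subseteq V_P$ on the source side must have $N_H(S)$ on the source side, and the cheapest such cut has capacity $|V_P|-|S|+(1-\delta)|N_H(S)|$. So $x$ exists iff $|S|\le(1-\delta)|N_H(S)|$ for all $S\subseteq V_P$. $\blacksquare$
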